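\title{Torus symmetry and non-cyclic fundamental groups in positive curvature: a counterexample in dimension 13}

\begin{abstract}
Let $M$ be a closed manifold of dimension $2m-1$ with positive sectional curvature and an effective isometric action of a torus $T^r$. It has been conjectured that $r\le m/p$ whenever $\pi_1(M)$ is not cyclic, where $p$ is the least prime factor of $m$. We disprove this for $m=7$: certain quotients of Bazaikin spaces have positive curvature, an effective isometric $T^2$-action, and non-abelian fundamental group $\mathbb{Z}_n\rtimes\mathbb{Z}_3$, for instance of order $21$. Dimension $13$ is the smallest in which the conjecture fails. We also prove the conjectured bound when the universal cover is an integral homology sphere, and show that it is attained by a space form for every $m$.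
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a closed, connected Riemannian manifold of odd dimension $2m-1$, $m\ge 2$, with positive sectional curvature, $\sec>0$, and let a torus $T^r$ act on $M$ effectively by isometries. The rank $r$ measures how symmetric $M$ is. The fundamental group $\pi_1(M)$ is finite by the Bonnet--Myers theorem. How much symmetry forces it to be cyclic?

Grove and Searle \cite{GS} proved that $r\le m$. Equality holds for the quotient of the unit sphere $S^{2m-1}\subset\mathbb{C}^m$ by the scalars $\mathbb{Z}_\ell$, with the action of the diagonal torus, and here $\pi_1$ is cyclic. If $\pi_1(M)$ is \emph{not} cyclic, the following bounds hold.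
\begin{itemize}
\item Rong \cite{Rong}: $r\le m/2$, and $r<m/2$ if $2\nmid m$.
\item Frank, Rong and Wang \cite{FRW}: if $2\nmid m$, then $r\le m/3$, and $r<m/3$ if moreover $3\nmid m$.
\end{itemize}
The pattern suggests the following conjecture, which is posed in \cite{talk} with the attribution ``Wang '10, K.~'17''.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $p$ be the least prime factor of $m$. If $\pi_1(M)$ is not cyclic, then $r\le m/p$. Equivalently, if $r>m/p$, then $\pi_1(M)$ is cyclic.}
\medskip

We show that the conjecture is false.

\begin{theorem}\label{thm:A}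
Let $n>1$ be an integer all of whose prime factors are congruent to $1$ modulo $3$, for example $n=7$. There is a closed connected Riemannian manifold $M_n$ of dimension $13$ with $\sec>0$, an effective isometric $T^2$-action, and $\pi_1(M_n)\cong\mathbb{Z}_n\rtimes\mathbb{Z}_3$ non-abelian, hence non-cyclic. Here $m=p=7$ and $r=2>1=m/p$, so the conjecture is false.
\end{theorem}

The second theorem, which is not needed for the disproof, locates the counterexample. An \emph{integral homology sphere} of dimension $N$ is a closed smooth manifold with the integral homology groups of $S^N$.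

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] The conjecture holds if $2\mid m$, or $3\mid m$, or $m=5$. Hence $13$ is the smallest dimension in which it fails. For $m=7$ the sharp bound for non-cyclic $\pi_1(M)$ is $r\le 2$.
\item[(ii)] The conjecture holds if the universal cover of $M$ is an integral homology sphere; of the hypothesis $\sec>0$, only the finiteness of $\pi_1(M)$ is used. For every $m\ge2$ the value $r=m/p$ is attained by a space form $S^{2m-1}/\Gamma$ with $\Gamma$ non-cyclic.
\end{enumerate}
\end{theorem}

We do not decide for which $m\ge 11$ with $\gcd(m,6)=1$ the inequality $r\le m/p$ can fail.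

The idea behind Theorem~\ref{thm:A} is to replace the sphere by a space on which it is harder for a unitary matrix to have a fixed point. A matrix $D\in U(m)$ fixes a point of $S^{2m-1}$ as soon as one eigenvalue equals $1$. The group $U(5)$ acts on the $14$-dimensional manifold $X=SU(5)/Sp(2)$, and there $D$ fixes a point only if \emph{two disjoint pairs} of its eigenvalues have product $1$. This leaves room for a group $F\cong\mathbb{Z}_n\rtimes\mathbb{Z}_3$ inside $U(3)\times U(1)\times U(1)$ that acts freely. The center of $U(3)\times U(1)\times U(1)$ is a torus $T^3$ that commutes with $F$. We divide $X$ by $F$ and by a circle $S^1_q\subset T^3$. The circle quotient $S^1_q\backslash X$ is a Bazaikin space, the circle is what makes the curvature positive, and a $2$-torus of symmetries survives.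

Section~\ref{sec:spaceforms} explains the number $m/p$ through space forms. Sections \ref{sec:X}--\ref{sec:curv} prove Theorem~\ref{thm:A} from scratch; no prior knowledge of Bazaikin spaces is assumed. Section~\ref{sec:B} completes the proof of Theorem~\ref{thm:B}.

\section{Space forms and the number $m/p$}\label{sec:spaceforms}

Suppose that a finite group $\Gamma\subset U(m)$ preserves an orthogonal decomposition $\mathbb{C}^m=V_1\oplus\dots\oplus V_r$ and acts freely on the unit sphere. The scalars on the $r$ blocks form a torus $T^r$ commuting with $\Gamma$, which therefore acts on $S^{2m-1}/\Gamma$. If some block is a line, then $\Gamma$ acts freely on its unit circle, so $\Gamma$ embeds in $U(1)$ and is cyclic. For non-cyclic $\Gamma$ every block thus has dimension at least $2$, and $r\le m/2$. More is true: we will see in Section~\ref{sec:B} that there is an integer $d(\Gamma)\ge2$ dividing the dimension of every block. It then divides $m$, so $d(\Gamma)\ge p$ and $r\le m/p$. The conjecture predicts that all positively curved manifolds obey the bound of this linear model. In the model the bound is sharp.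

\begin{proposition}\label{prop:sharp}
Let $m\ge2$ have least prime factor $p$. There is a non-cyclic finite group $\Gamma\subset U(m)$ acting freely on $S^{2m-1}$ such that the space form $S^{2m-1}/\Gamma$ has an effective isometric $T^{m/p}$-action.
\end{proposition}

\begin{proof}
Choose a prime $\ell\equiv1\pmod p$ by Dirichlet's theorem, an integer $\sigma$ of multiplicative order $p$ modulo $\ell$, a primitive $p$-th root of unity $\xi$ and a primitive $\ell$-th root of unity $\varepsilon$. On $\mathbb{C}^p$ with basis $e_0,\dots,e_{p-1}$ define unitary maps $a$ and $b$ by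
\[
a e_i=\varepsilon^{\sigma^i}e_i,\qquad b e_i=e_{i+1}\quad(i<p-1),\qquad b e_{p-1}=\xi e_0 .
\]
Then $b^p=\xi I$, so $b$ has order $p^2$. Since $b^{-1}e_i$ is a multiple of $e_{i-1}$, with indices modulo $p$, we get $bab^{-1}e_i=\varepsilon^{\sigma^{i-1}}e_i$, that is, $bab^{-1}=a^{\sigma^{-1}}\ne a$. So $\Gamma=\langle a,b\rangle\cong\mathbb{Z}_\ell\rtimes\mathbb{Z}_{p^2}$ is non-abelian of order $\ell p^2$.

If an element $\gamma\ne1$ had eigenvalue $1$, so would a power of $\gamma$ of prime order. The elements of order $\ell$ lie in the normal Sylow subgroup $\langle a\rangle$, and $a^k$ with $\ell\nmid k$ has the eigenvalues $\varepsilon^{k\sigma^i}\ne1$. An element of order $p$ lies in a conjugate of the Sylow subgroup $\langle b\rangle$, whose only subgroup of order $p$ is the central group $\langle\xi I\rangle$; so it is a scalar different from $1$. Hence $\Gamma$ acts freely on the unit sphere of the sum $\mathbb{C}^m$ of $m/p$ copies of $\mathbb{C}^p$.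

The torus $T^{m/p}$ of block scalars acts isometrically on $S^{2m-1}/\Gamma$. The identity component of the kernel of this action moves each $x\in S^{2m-1}$ inside the finite set $\Gamma x$, hence fixes every $x$, hence is trivial. So the kernel is finite, and the quotient of $T^{m/p}$ by it is a torus of rank $m/p$ acting effectively.
\end{proof}

For $m=p=2$ and $\ell=3$ the group has order $12$ and is generated by $\operatorname{diag}(\varepsilon,\varepsilon^2)$ and $\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$. The twist $\xi$ is essential: for $\xi=1$ the permutation matrix $b$ fixes $e_0+\dots+e_{p-1}$. The group in Theorem~\ref{thm:A} acts on a block $\mathbb{C}^3$ in exactly this untwisted way, which the space $X$ tolerates.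

\section{The space $SU(5)/Sp(2)$ and the action of $U(5)$}\label{sec:X}

\subsection*{The group $Sp(2)$}
Let $J=J_2\oplus J_2$ with $J_2=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$, and let $j(v)=J\bar v$ for $v\in\mathbb{C}^4$. The map $j$ is antilinear, $j^2=-1$, and $\langle jv,jw\rangle=\overline{\langle v,w\rangle}$ because $J$ is real and orthogonal. The group $Sp(2)=\{h\in U(4): hj=jh\}$ is compact and connected of dimension $10$.

\begin{lemma}\label{lem:quat}
\begin{enumerate}
\item[(a)] A $j$-invariant complex subspace of $\mathbb{C}^4$ has even dimension.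
\item[(b)] The eigenvalues of $h\in Sp(2)$, with multiplicity, have the form $a,\bar a,b,\bar b$; in particular $Sp(2)\subset SU(4)$. Conversely, $\operatorname{diag}(a,\bar a,b,\bar b)\in Sp(2)$ for $|a|=|b|=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $W\neq0$ be $j$-invariant and $0\ne v\in W$. If $jv=av$, then $-v=j(av)=|a|^2v$, which is absurd. So $v$ and $jv$ span a $j$-invariant plane. Its orthogonal complement in $W$ is $j$-invariant, since $j$ preserves orthogonality, and we induct.

(b) If $hv=av$, then $h(jv)=j(av)=\bar a\,jv$. So $j$ maps the $a$-eigenspace onto the $\bar a$-eigenspace: non-real eigenvalues occur in conjugate pairs, and $\pm1$ have even multiplicity by (a). For the converse, $je_1=-e_2$ and $je_2=e_1$, so $h=\operatorname{diag}(a,\bar a,b,\bar b)$ satisfies $hje_1=-\bar a e_2=j(ae_1)$ and $hje_2=ae_1=j(\bar ae_2)$. The same computation applies to $e_3,e_4$, and both $hj$ and $jh$ are antilinear.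
\end{proof}

We regard $Sp(2)$ as a subgroup of $G=SU(5)$ by $h\mapsto\operatorname{diag}(h,1)$ and put $X=G/Sp(2)$. This is a closed manifold of dimension $24-10=14$. It is simply connected because $G$ is simply connected and $Sp(2)$ is connected.

\subsection*{The metric}
Let $K=S(U(4)\times U(1))\subset G$, let $Q(U,V)=-\operatorname{tr}(UV)$ be the bi-invariant inner product on $\mathfrak g=\mathfrak{su}(5)$, and let $\mathfrak g=\mathfrak k\oplus\mathfrak p$ be the $Q$-orthogonal splitting. Thus $\mathfrak k$ consists of the block diagonal matrices, and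
\begin{equation}\label{eq:p}
\mathfrak p=\left\{\begin{pmatrix}0&v\\-v^*&0\end{pmatrix}: v\in\mathbb{C}^4\right\},\qquad [\mathfrak k,\mathfrak p]\subset\mathfrak p,\qquad[\mathfrak p,\mathfrak p]\subset\mathfrak k .
\end{equation}
Subscripts denote components. Let $\Phi(V)=V_{\mathfrak p}+\frac12V_{\mathfrak k}$, and let $Q_\Phi$ be the left-invariant metric on $G$ with $Q_\Phi(V,W)=Q(\Phi V,W)$ on $\mathfrak g$. Shrinking $\mathfrak k$ removes many flat planes, as Section~\ref{sec:curv} will show. Since $\operatorname{Ad}(K)$ preserves $Q$, $\mathfrak k$ and $\mathfrak p$, it commutes with $\Phi$, so $Q_\Phi$ is also invariant under right multiplication by $K$.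

Recall that if a compact group acts freely by isometries on a Riemannian manifold $E$, the quotient carries a unique metric for which the projection $\pi$ is a \emph{Riemannian submersion}: $d\pi$ is an isometry on the horizontal spaces, the orthogonal complements of the fibers. Isometries of $E$ that commute with the group descend to isometries of the quotient. We give $X$ the submersion metric from $(G,Q_\Phi)$.

\subsection*{The action}
Left multiplication gives an action of $SU(5)$ on $X$. We need one more circle, and the last diagonal entry, which commutes with $Sp(2)$, provides it. For $D\in U(5)$ with $\delta=\det D$ put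
\[
\psi_D(g)=D\,g\,\operatorname{diag}(1,1,1,1,\delta)^{-1},\qquad g\in G .
\]
Then $\psi_D(g)\in G$, $\psi_D\psi_{D'}=\psi_{DD'}$, and $\psi_D$ commutes with right multiplication by $Sp(2)$. If $\eta^5=\delta$, then
\[
\psi_D(g)=(\eta^{-1}D)\,g\,\bigl(\eta\operatorname{diag}(1,1,1,1,\delta^{-1})\bigr)
\]
with first factor in $G$ and last factor in $K$, so $\psi_D$ is an isometry of $Q_\Phi$. Hence $U(5)$ acts isometrically on $X$.

Call $D\in U(5)$ \emph{paired} if its eigenvalues, with multiplicity, can be listed as $\theta_1,\dots,\theta_5$ with $\theta_1\theta_2=1=\theta_3\theta_4$.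

\begin{lemma}\label{lem:fix}
\begin{enumerate}
\item[(a)] $D\in U(5)$ fixes a point of $X$ if and only if $D$ is paired.
\item[(b)] $D$ acts trivially on $X$ if and only if $D=\pm I$.
\end{enumerate}
\end{lemma}

\begin{proof}
The matrix $D$ fixes $g\,Sp(2)$ if and only if $\psi_D(g)=g\operatorname{diag}(h,1)$ for some $h\in Sp(2)$, that is,
\begin{equation}\label{eq:fix}
g^{-1}Dg=\operatorname{diag}(h,\delta)\quad\text{for some } h\in Sp(2).
\end{equation}
By Lemma~\ref{lem:quat}(b), this implies that $D$ is paired. Conversely, a paired $D$ is conjugate under $SU(5)$ to some $\operatorname{diag}(a,\bar a,b,\bar b,\theta_5)$, where $\theta_5=\delta$, so \eqref{eq:fix} holds for a suitable $g$.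

If $D$ acts trivially, \eqref{eq:fix} shows that $ge_5$ is an eigenvector of $D$ for every $g\in G$. So every vector is an eigenvector and $D=\mu I$. Then $\mu I_4$ commutes with the antilinear map $j$, which forces $\mu=\bar\mu=\pm1$. Conversely, $\psi_{-I}(g)=g\operatorname{diag}(-I_4,1)\in g\,Sp(2)$.
\end{proof}

\section{A free action of $S^1\times(\mathbb{Z}_n\rtimes\mathbb{Z}_3)$}\label{sec:free}

We look for a subgroup $L=S^1_q\times F$ of $U(5)$ whose only paired elements are $\pm I$. Fix $n$ as in Theorem~\ref{thm:A}. Every prime factor of $n$ is at least $7$, so $n\ge7$, $n$ is odd, and $n\equiv1\pmod3$.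

\subsection*{The finite group}
There is an integer $\rho$ with
\begin{equation}\label{eq:rho}
\rho^2+\rho+1\equiv0\pmod n .
\end{equation}
Indeed, for a prime $\ell\mid n$ the cyclic group $(\mathbb{Z}/\ell)^\times$ has an element of order $3$, which is a root of $x^2+x+1=(x^3-1)/(x-1)$. The root is simple because the discriminant $-3$ is nonzero modulo $\ell$, so Hensel's lemma lifts it to every power of $\ell$, and the Chinese remainder theorem gives $\rho$. We have $\rho^3\equiv1\pmod n$. Also $\gcd(\rho-1,n)=1$, since $\rho\equiv1\pmod\ell$ would turn \eqref{eq:rho} into $3\equiv0\pmod\ell$.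

Let $\varepsilon=e^{2\pi i/n}$ and $\omega=e^{2\pi i/3}$, and let $P$ be the $3\times3$ cyclic permutation matrix with $P\operatorname{diag}(x_1,x_2,x_3)P^{-1}=\operatorname{diag}(x_2,x_3,x_1)$; its eigenvalues are $1,\omega,\omega^2$. Put
\[
A=\operatorname{diag}(\varepsilon,\varepsilon^\rho,\varepsilon^{\rho^2},1,1),\qquad B=P\oplus\operatorname{diag}(\omega,\omega),\qquad F=\langle A,B\rangle .
\]
Then $A$ has order $n$, $B$ has order $3$ and is not diagonal, and $BAB^{-1}=A^\rho\ne A$. So $F\cong\mathbb{Z}_n\rtimes\mathbb{Z}_3$ is non-abelian of order $3n$, with normal subgroup $\langle A\rangle$ of index $3$.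

The last two entries of $B$ come from Lemma~\ref{lem:fix}. The matrix $P\oplus\operatorname{diag}(\omega^x,\omega^y)$ has eigenvalues $\omega^k$ with exponents $0,1,2,x,y$, and $\omega\cdot\omega^2=1$ is already one pair. A second pair exists if $x\equiv0$, $y\equiv0$ or $x+y\equiv0\pmod 3$, so we need $x\equiv y\not\equiv0$.

\subsection*{The circle}
For integers $q=(q_1,\dots,q_5)$ let $D_z=\operatorname{diag}(z^{q_1},\dots,z^{q_5})$, $|z|=1$. We take $q_1=q_2=q_3=c$ so that $D_z$ commutes with $F$, all $q_i$ positive for the sake of the curvature, and all $q_i$ odd, so that $D_{-1}=-I$. The matrix $D_{\omega^t}B$ has eigenvalue exponents $0,1,2,\,q_4t+1,\,q_5t+1$, and the test above requires $q_4t+1$ and $q_5t+1$ to be nonzero modulo $3$ for all $t$; this forces $3\mid q_4$ and $3\mid q_5$. If $q_4=q_5$, then $D_z$ with $z$ a primitive $(c+q_4)$-th root of unity is paired and different from $\pm I$. The smallest remaining choice is $(q_4,q_5)=(3,9)$. We set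
\[
c=n-6,\qquad q=(c,c,c,3,9),\qquad S^1_q=\{D_z:|z|=1\}.
\]
Then $c$ is positive, odd and prime to $3$. In particular $z\mapsto D_z$ is injective. The reason for $c=n-6$ appears in type III below.

We have $F\cap S^1_q=1$: a diagonal element of $F$ is a power $A^k$, and equality of its first two entries gives $k(\rho-1)\equiv0$, so $k\equiv0\pmod n$. Since $D_z$ is central in $U(3)\times U(1)\times U(1)\supset F$, we obtain the group
\[
L=S^1_q\times F\subset U(5),\qquad -I=D_{-1}\in S^1_q .
\]

An element $D_zf$ with $f\in F$ has eigenvalues $z^{q_i}\theta_i$, where $\theta_1,\theta_2,\theta_3$ are the eigenvalues of $f$ on the block $\mathbb{C}^3$ and $\theta_4,\theta_5$ are its last two diagonal entries. Call the indices $1,2,3$ the \emph{triple}. Two disjoint pairs of indices omit one index, and are of one of three types, with the following pair sums $(u,v)$ of the $q_i$.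
\begin{itemize}
\item Type I: two indices of the triple; the third one with $4$ or $5$. Sums $(2c,c+3)$ or $(2c,c+9)$.
\item Type II: two indices of the triple; $\{4,5\}$. Sums $(2c,12)$.
\item Type III: one index of the triple with $4$; another one with $5$. Sums $(c+3,c+9)$.
\end{itemize}
Type I omits $5$ or $4$, and types II and III omit an index of the triple.

\begin{lemma}\label{lem:gcd}
In each type, $\gcd(u,v)=2$.
\end{lemma}

\begin{proof}
All sums are even because all $q_i$ are odd. In types I and II we have $2c\equiv2\pmod4$, and an odd prime dividing both sums would divide both $c$ and $3$. In type III the gcd divides $6$ and is prime to $3$ because $3\nmid c$.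
\end{proof}

Write $\mu_\ell$ for the group of $\ell$-th roots of unity. The next lemma reduces freeness to finitely many congruences.

\begin{lemma}\label{lem:reduce}
Let $D_zf$ be paired.
\begin{enumerate}
\item[(a)] If $f=1$, then $D_z=\pm I$.
\item[(b)] If $f$ has odd prime order $\ell$, then $D_{z'}f$ is paired for some $z'\in\mu_\ell$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(u,v)$ be the sums of the two pairs. If $f=1$, then $z^u=z^v=1$, so $z^2=1$ by Lemma~\ref{lem:gcd}, and $D_{\pm1}=\pm I$. In case (b) all $\theta_i$ lie in $\mu_\ell$, so $z^u,z^v\in\mu_\ell$ and $z^2\in\mu_\ell$. As $\ell$ is odd, $z^2=z'^2$ for some $z'\in\mu_\ell$, so $z=\pm z'$ and $D_{z'}f=\pm D_zf$. Changing the sign of a matrix does not change products of two eigenvalues.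
\end{proof}

\begin{example}\label{ex:7}
Let $n=7$, $\rho=2$, $q=(1,1,1,3,9)$. An element of order $7$ in $F$ is $f=\operatorname{diag}(\zeta,\zeta^2,\zeta^4,1,1)$ with $\zeta$ a primitive $7$-th root of unity. By Lemma~\ref{lem:reduce} we need only consider $z=\zeta^t$. The eigenvalues of $D_zf$ are powers of $\zeta$ with exponents $t+1,\ t+2,\ t+4,\ 3t,\ 9t$ modulo $7$:
\[
\begin{array}{c|ccccccc}
t&0&1&2&3&4&5&6\\ \hline
t+1&1&2&3&4&5&6&0\\
t+2&2&3&4&5&6&0&1\\
t+4&4&5&6&0&1&2&3\\
3t&0&3&6&2&5&1&4\\
9t&0&2&4&6&1&3&5\\ \hline
\text{values with sum }0&0,0&2,5&3,4&2,5&1,6&1,6&3,4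
\end{array}
\]
In each column exactly one pair of values has sum $0$ modulo $7$. For $t=0$ the value $0$ occurs only twice, and for $t\neq0$ one of the two values occurs only once. So no column contains two disjoint pairs, and $D_zf$ is never paired.
\end{example}

\begin{proposition}\label{prop:free}
If $D\in L$ fixes a point of $X$, then $D=\pm I$. Thus $L/\{\pm I\}$ acts freely on $X$.
\end{proposition}

\begin{proof}
Let $D=D_zf$ fix a point. If $f=1$, apply Lemmas \ref{lem:fix}(a) and \ref{lem:reduce}(a). Suppose $f\ne1$; we derive a contradiction. The power $D^s=D_{z^s}f^s$ fixes the same point, so we may assume that $f$ has prime order $\ell$, where $\ell=3$ or $\ell\mid n$. By Lemmas \ref{lem:fix}(a) and \ref{lem:reduce}(b) we may assume that $D$ is paired and $z\in\mu_\ell$.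

\emph{Order $3$.} Since $3\nmid n$, the group $\langle B\rangle$ is a Sylow $3$-subgroup, so $f$ is conjugate in $F$ to $B^{\pm1}$. Conjugation by $F$ fixes $D_z$ and preserves eigenvalues, and $D^{-1}$ is paired along with $D$. So we may take $f=B$. As $z\in\mu_3$, multiplication by $z^c$ permutes $1,\omega,\omega^2$, and $z^3=z^9=1$. The eigenvalues of $D$ are therefore $1,\omega,\omega^2,\omega,\omega$. The eigenvalue $1$ occurs once, so every pair with product $1$ is $\{\omega,\omega^2\}$, and $\omega^2$ occurs once. Hence $D$ is not paired.

\emph{Order $\ell\mid n$.} The image of $f$ in $F/\langle A\rangle\cong\mathbb{Z}_3$ is trivial because $\ell\ne3$. So $f=\operatorname{diag}(\zeta,\zeta^\rho,\zeta^{\rho^2},1,1)$ with $\zeta$ a primitive $\ell$-th root of unity. Since $\rho$ has order $3$ modulo $\ell$, the set $S=\{1,\rho,\rho^2\}\subset\mathbb{Z}/\ell$ consists of three distinct nonzero residues, and their sum is $0$ by \eqref{eq:rho}. Write $z=\zeta^t$. The eigenvalues of $D$ have exponents $ct+k$ $(k\in S)$, $3t$, $9t$. All congruences below are modulo $\ell$, where $\ell\ge7$ and $c\equiv-6$.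

Type I. Let $k\in S$ belong to the third index of the triple; the other two elements of $S$ have sum $-k$. The pairs give $2ct-k\equiv0$ and $(c+a)t+k\equiv0$ with $a\in\{3,9\}$. Adding, $(3c+a)t\equiv0$, where $3c+a\equiv-15$ or $-9$ is a unit. So $t\equiv0$ and then $k\equiv0$, a contradiction.

Type II. The pairs give $2ct-k\equiv0$ for some $k\in S$, and $12t\equiv0$. Again $t\equiv0$ and $k\equiv0$, a contradiction.

Type III. The pairs give $(c+3)t+k\equiv0$ and $(c+9)t+k'\equiv0$ with $k\ne k'$ in $S$. Now $c+3\equiv-3$ and $c+9\equiv3$, so adding gives $k+k'\equiv0$. Then the third element $-(k+k')$ of $S$ is $0$, a contradiction.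
\end{proof}

\begin{remark}\label{rem:c}
The congruence $c\equiv-6$ makes $c+3$ and $c+9$ opposite, which excludes type III for all $\ell$ at once. Some care is needed here: for $n=13$, $\rho=3$ and $c=1$, the matrix $D_{\varepsilon^3}A$ has exponents $4,6,12,9,1$ modulo $13$ and is paired, since $4+9=12+1=13$. The choice is not the only possible one. For $n=7$ the value $c=5$, which is also positive, odd and prime to $3$, works too: $3c+a\in\{18,24\}$ and $12$ are units modulo $7$, and in type III the congruence $c+9\equiv0$ gives $k'\equiv0$.
\end{remark}

\section{The quotient: fundamental group and $T^2$-symmetry}\label{sec:quot}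

By Proposition~\ref{prop:free}, the quotients
\[
Y=S^1_q\backslash X,\qquad M_n=L\backslash X
\]
are closed connected manifolds of dimension $14-1=13$. We give them the submersion metrics from $X$.

\begin{proposition}\label{prop:pi1}
$Y$ is the universal cover of $M_n$, and $\pi_1(M_n)\cong F$.
\end{proposition}

\begin{proof}
The projection $X\to Y$ is a principal bundle with fiber the circle $S^1_q/\{\pm I\}$. The fiber is connected, so $\pi_1(X)=1$ surjects onto $\pi_1(Y)$, and $Y$ is simply connected. The group $F\cong L/S^1_q$ acts on $Y$ with quotient $M_n$. If $f\in F$ fixes the orbit $S^1_qx$, then $D_zfx=x$ for some $z$, so $D_zf=\pm I\in S^1_q$ and $f=1$. Thus $Y\to M_n$ is a covering with deck group $F$.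
\end{proof}

The exact sequence $\pi_2(Y)\to\pi_1(S^1)\to\pi_1(X)=1$ and the Hurewicz theorem show that $H_2(Y;\mathbb{Z})$ surjects onto $\mathbb{Z}$. So $Y$ is not a homology sphere, in accordance with Theorem~\ref{thm:B}(ii).

\begin{proposition}\label{prop:T2}
$M_n$ has an effective isometric $T^2$-action.
\end{proposition}

\begin{proof}
The torus $T^3=\{\operatorname{diag}(x,x,x,y,w)\}\subset U(5)$ commutes with $L$, so it acts isometrically on $M_n$. Let $N\supset S^1_q$ be the kernel of this action. We must rule out that $N$ is larger than one-dimensional. Suppose that $N$ contains a $2$-torus $S$. For every $x\in X$ the orbit $Sx$ lies in $Lx$, which is one-dimensional, so the isotropy group $S_x$ has positive dimension and contains a circle subgroup. The torus $S$ has only countably many circle subgroups $C$, and the closed sets $\operatorname{Fix}(C)$ cover $X$. By the Baire category theorem some $\operatorname{Fix}(C)$ has interior. An isometry of a connected manifold that fixes an open set pointwise is the identity, so $C$ acts trivially on $X$. This contradicts Lemma~\ref{lem:fix}(b). Hence $\dim N=1$,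 and $T^3/N$ is a compact connected abelian Lie group of dimension $2$, that is, a $2$-torus, acting effectively.
\end{proof}

\section{Positive curvature}\label{sec:curv}

We use two textbook facts, stated for the unnormalized curvature $\kappa(x,y)=\langle R(x,y)y,x\rangle$, whose sign is that of the sectional curvature of the plane spanned by $x,y$. First, O'Neill's formula implies that a Riemannian submersion $\pi$ does not decrease curvature: $\kappa(d\pi\,x,d\pi\,y)\ge\kappa(x,y)$ for horizontal $x,y$. Second, for a bi-invariant metric on a Lie group, $\kappa(U,V)=\frac14|[U,V]|^2$.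

The composition $G\to X\to Y$ is a Riemannian submersion whose fibers are the orbits of $S^1_q\times Sp(2)$, and $Y\to M_n$ is a local isometry. So it suffices to show that $(G,Q_\Phi)$ has $\sec\ge0$ and that no flat plane of $G$ is horizontal. We first find equations for the flat planes, then show that a flat plane orthogonal to $Sp(2)$ contains one of two special vectors, and finally use the circle to exclude both.

\subsection*{Flat planes of $Q_\Phi$}
For the metric $Q$, a plane is flat whenever $[U,V]=0$. Writing $Q_\Phi$ as a quotient of a bi-invariant metric on $G\times K$ gives an additional equation.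

\begin{lemma}\label{lem:flat}
The metric $Q_\Phi$ has $\sec\ge0$. If $U,V\in\mathfrak g$ and $\kappa(\Phi^{-1}U,\Phi^{-1}V)=0$ at the identity, then
\begin{equation}\label{eq:flat}
[U,V]=0,\qquad[U_{\mathfrak k},V_{\mathfrak k}]=0,\qquad[U_{\mathfrak p},V_{\mathfrak p}]=0 .
\end{equation}
\end{lemma}

\begin{proof}
Give $G\times K$ the bi-invariant metric $Q\oplus Q|_{\mathfrak k}$ and let $\pi(g,k)=gk^{-1}$. At the identity, $d\pi(U,W)=U-W$. The vertical space is $\{(W,W):W\in\mathfrak k\}$, so the horizontal vectors are the $(U,-U_{\mathfrak k})$ with $U\in\mathfrak g$, and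
\[
d\pi(U,-U_{\mathfrak k})=U_{\mathfrak p}+2U_{\mathfrak k}=\Phi^{-1}U,\qquad |(U,-U_{\mathfrak k})|^2=|U_{\mathfrak p}|_Q^2+2|U_{\mathfrak k}|_Q^2=Q_\Phi(\Phi^{-1}U,\Phi^{-1}U).
\]
So $d\pi$ is isometric on the horizontal space at the identity. Left translation by $(g_0,k_0)$ on $G\times K$ covers the isometry $g\mapsto g_0gk_0^{-1}$ of $Q_\Phi$, so $\pi$ is a Riemannian submersion onto $(G,Q_\Phi)$ everywhere. The two facts above give
\[
\kappa(\Phi^{-1}U,\Phi^{-1}V)\ \ge\ \tfrac14\bigl|[U,V]\bigr|_Q^2+\tfrac14\bigl|[U_{\mathfrak k},V_{\mathfrak k}]\bigr|_Q^2 .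
\]
This proves $\sec\ge0$ and the first two equations. The third follows from $[U,V]_{\mathfrak k}=[U_{\mathfrak k},V_{\mathfrak k}]+[U_{\mathfrak p},V_{\mathfrak p}]$, which holds by \eqref{eq:p}.
\end{proof}

\subsection*{Flat planes orthogonal to $\mathfrak{sp}(2)$}
Let $Z=\operatorname{diag}(i,i,i,i,-4i)$, which is central in $\mathfrak k$, and let $\mathfrak m$ be the $Q$-orthogonal complement of $\mathfrak{sp}(2)$ in $\mathfrak{su}(4)$. We have orthogonal splittings
\[
\mathfrak k=\mathbb{R}Z\oplus\mathfrak{su}(4),\qquad \mathfrak{su}(4)=\mathfrak{sp}(2)\oplus\mathfrak m .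
\]

\begin{lemma}\label{lem:m}
A nonzero $U\in\mathfrak m$ has eigenvalues $i\tau,i\tau,-i\tau,-i\tau$ on $\mathbb{C}^4$ with $\tau>0$. Two commuting elements of $\mathfrak m$ are linearly dependent over $\mathbb{R}$.
\end{lemma}

\begin{proof}
The map $U\mapsto jUj^{-1}=J\bar UJ^{-1}$ is an involution of $\mathfrak{su}(4)$ with fixed space $\mathfrak{sp}(2)$. It preserves $Q$, because $\operatorname{tr}(UV)$ is real on $\mathfrak{su}(4)$. Hence $\mathfrak m$ is its $(-1)$-eigenspace: $U\in\mathfrak m$ anticommutes with $j$. Then $H=iU$ is Hermitian and traceless, and $jH=-ijU=iUj=Hj$. The eigenvalues of $H$ are real, so its eigenspaces are $j$-invariant and have even dimension by Lemma~\ref{lem:quat}(a). For $U\ne0$ the traceless matrix $H$ therefore has eigenvalues $\tau,\tau,-\tau,-\tau$ with $\tau>0$. This is the first claim, and it shows that $U^2$ is a real scalar for every $U\in\mathfrak m$. So $UV+VU=(U+V)^2-U^2-V^2$ is a real scalar for $U,V\in\mathfrak m$. If $[U,V]=0$ and $U\ne0$, then $UV$ is a real scalar, and $V\in\mathbb{R}U^{-1}=\mathbb{R}U$ because $U^2=-\tau^2I$.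
\end{proof}

\begin{lemma}\label{lem:special}
Let $E\subset\mathfrak g$ be a real plane that is $Q$-orthogonal to $\mathfrak{sp}(2)$ and has a basis $U,V$ satisfying \eqref{eq:flat}. Then $E$ contains $Z$, or $E$ contains $i(5\Pi-2I)$ for an orthogonal projection $\Pi$ of rank $2$ on $\mathbb{C}^5$ with $\Pi e_5=0$.
\end{lemma}

\begin{proof}
The brackets in \eqref{eq:flat} are bilinear and alternating, so \eqref{eq:flat} holds for every basis of $E$.

Let $U_{\mathfrak p},V_{\mathfrak p}$ correspond to $v,w\in\mathbb{C}^4$ as in \eqref{eq:p}. The upper left block of $[U_{\mathfrak p},V_{\mathfrak p}]=0$ reads $vw^*=wv^*$. If $v\ne0$, applying both sides to $v$ gives $w=\gamma v$ with $\gamma\in\mathbb{C}$, and then $\bar\gamma vv^*=\gamma vv^*$ gives $\gamma\in\mathbb{R}$. So $v,w$ are dependent over $\mathbb{R}$, and after a change of basis $V_{\mathfrak p}=0$.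

Orthogonality to $\mathfrak{sp}(2)$ gives $V=\alpha Z+V_{\mathfrak m}$ and $U_{\mathfrak k}=\beta Z+U_{\mathfrak m}$ with $\alpha,\beta\in\mathbb{R}$, and $[U_{\mathfrak k},V_{\mathfrak k}]=0$ becomes $[U_{\mathfrak m},V_{\mathfrak m}]=0$. If $V_{\mathfrak m}=0$, then $V$ is a nonzero multiple of $Z$ and we are done. Let $V_{\mathfrak m}\ne0$. By Lemma~\ref{lem:m}, $U_{\mathfrak m}\in\mathbb{R}V_{\mathfrak m}$, and subtracting a multiple of $V$ from $U$ we may assume $U=U_{\mathfrak p}+\beta Z$. If $U_{\mathfrak p}=0$, then again $Z\in E$. Otherwise $U_{\mathfrak p}$ corresponds to a vector $v\ne0$. Since $V\in\mathfrak k$ commutes with $Z$, we have $[V,U_{\mathfrak p}]=[V,U]=0$. With $V=\operatorname{diag}(i\alpha I_4+V_{\mathfrak m},-4i\alpha)$, the last column of this equation reads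
\[
(i\alpha+V_{\mathfrak m})v+4i\alpha v=0,\qquad\text{that is,}\qquad V_{\mathfrak m}v=-5i\alpha v .
\]
By Lemma~\ref{lem:m}, $\alpha\ne0$ and $V_{\mathfrak m}$ has eigenvalues $\pm5i\alpha$, each on a complex $2$-plane in $\mathbb{C}^4$. Let $\Pi$ be the orthogonal projection of $\mathbb{C}^5$ onto the $5i\alpha$-eigenspace. On its image $V$ acts by $i\alpha+5i\alpha=6i\alpha$; on the other $2$-plane by $i\alpha-5i\alpha=-4i\alpha$; on $e_5$ by $-4i\alpha$. So $V=6i\alpha\Pi-4i\alpha(I-\Pi)=2\alpha\cdot i(5\Pi-2I)$.
\end{proof}

\subsection*{The circle excludes both vectors}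

\begin{proposition}\label{prop:sec}
$M_n$ has positive sectional curvature.
\end{proposition}

\begin{proof}
Let $\Delta=\operatorname{diag}(q_1,\dots,q_5)$ and $|q|=\sum q_i$, so that $\det D_z=z^{|q|}$. Fix $g\in G$ and translate $T_gG$ to $\mathfrak g$ by $g^{-1}$ from the left, which is an isometry of $Q_\Phi$. Differentiating $\psi_{D_z}(g)$ at $z=1$ shows that the tangent space of the fiber through $g$ becomes the span of $\mathfrak{sp}(2)$ and
\[
\nu_g=i\bigl(g^{-1}\Delta g-|q|\,e_5e_5^*\bigr).
\]
Since $Q_\Phi(\Phi^{-1}U,W)=Q(U,W)$, the vector $\Phi^{-1}U$ is horizontal exactly if $U$ is $Q$-orthogonal to $\mathfrak{sp}(2)$ and to $\nu_g$. Suppose that a horizontal plane $\Phi^{-1}E$ is flat. By Lemmas \ref{lem:flat} and \ref{lem:special}, $E$ contains $Z$ or some $i(5\Pi-2I)$, and this vector is $Q$-orthogonal to $\nu_g$. We compute with $Q(iH,iH')=\operatorname{tr}(HH')$.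

For $Z=i(I-5e_5e_5^*)$ put $u=ge_5$, a unit vector. Then
\[
Q(Z,\nu_g)=|q|-5\sum_iq_i|u_i|^2-|q|+5|q|=5\sum_i|u_i|^2\bigl(|q|-q_i\bigr)>0 .
\]
For $i(5\Pi-2I)$ put $\Pi'=g\Pi g^{-1}$, an orthogonal projection of rank $2$, so $\Pi'_{ii}\ge0$ and $\sum_i\Pi'_{ii}=2$. Using $\Pi e_5=0$,
\[
Q\bigl(i(5\Pi-2I),\nu_g\bigr)=5\operatorname{tr}(\Pi'\Delta)-2|q|-0+2|q|=5\sum_iq_i\Pi'_{ii}>0 .
\]
Both inequalities use only that all $q_i$ are positive, and both contradict orthogonality to $\nu_g$. So every horizontal plane has positive curvature, and O'Neill's formula finishes the proof.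
\end{proof}

Propositions \ref{prop:pi1}, \ref{prop:T2} and \ref{prop:sec} together prove Theorem~\ref{thm:A}. The smallest member is $M_7$, with $q=(1,1,1,3,9)$ and $|\pi_1(M_7)|=21$.

\section{Small dimensions and homology spheres}\label{sec:B}

\subsection*{Proof of Theorem~\ref{thm:B}(i)}
Let $\pi_1(M)$ be non-cyclic. If $2\mid m$, then $p=2$ and \cite{Rong} gives $r\le m/2$. If $2\nmid m$ and $3\mid m$, then $p=3$ and \cite{FRW} gives $r\le m/3$. If $m=5$, then \cite{FRW} gives $r<5/3$, so $r\le1=m/p$. These cases include all $m\le6$, and Theorem~\ref{thm:A} shows that the conjecture fails for $m=7$. For $m=7$, \cite{FRW} gives $r<7/3$, so $r\le2$, and Theorem~\ref{thm:A} attains $r=2$.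

\medskip
The second sentence of part (ii) is Proposition~\ref{prop:sharp}. It remains to prove the bound. We imitate the linear model of Section~\ref{sec:spaceforms}. A cohomological period $d(\Gamma)$ replaces the common divisor of the block dimensions, and fixed sets of circles replace the spheres of sums of blocks: the circle rotating $V_r$ fixes the sphere of $V_1\oplus\dots\oplus V_{r-1}$, and we remove one block at a time.

\subsection*{The period $d(\Gamma)$}
Let $\Gamma$ be a finite group. We use the following standard properties of the Tate cohomology groups $\hat H^i(\Gamma;W)$, $i\in\mathbb{Z}$, of a $\mathbb{Z}\Gamma$-module $W$; the module $\mathbb{Z}$ carries the trivial action.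
\begin{enumerate}
\item[(T1)] $\hat H^i(\Gamma;W)=H^i(\Gamma;W)$ for $i\ge1$, and $\hat H^0(\Gamma;\mathbb{Z})=\mathbb{Z}/|\Gamma|$.
\item[(T2)] A short exact sequence of modules induces a long exact sequence, infinite in both directions, and $\hat H^*(\Gamma;W)=0$ for free $W$.
\item[(T3)] The cup product makes $\hat H^*(\Gamma;\mathbb{Z})$ a graded-commutative ring with unit $1\in\hat H^0$, and each $\hat H^*(\Gamma;W)$ a right module over it. Connecting homomorphisms satisfy $\partial(a\cup x)=\partial(a)\cup x$ for $x\in\hat H^*(\Gamma;\mathbb{Z})$.
\end{enumerate}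
A product of homogeneous units is a homogeneous unit, and the inverse of a unit of degree $2k$ has degree $-2k$. So the integers $k$ for which $\hat H^{2k}(\Gamma;\mathbb{Z})$ contains a unit of the ring form a subgroup $d\mathbb{Z}\subset\mathbb{Z}$, and we define $d(\Gamma)=d\ge0$.

\begin{lemma}\label{lem:period}
\begin{enumerate}
\item[(a)] Let $\Gamma$ act freely and smoothly on an integral homology sphere $\Sigma$ of dimension $2k-1\ge1$. Then $\hat H^{2k}(\Gamma;\mathbb{Z})$ contains a unit. Hence $d(\Gamma)\ge1$, $d(\Gamma)\mid k$, and $H^{2k}(\Gamma;\mathbb{Z})\cong\mathbb{Z}/|\Gamma|$.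
\item[(b)] If $d(\Gamma)=1$, then $\Gamma$ is cyclic.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An element $\gamma\ne1$ has no fixed point, so its Lefschetz number $1-\deg\gamma$ vanishes; the sign uses that the dimension is odd. Hence $\Gamma$ acts trivially on $H_*(\Sigma;\mathbb{Z})$. Lift a triangulation of the closed manifold $\Sigma/\Gamma$ to $\Sigma$. The group $\Gamma$ permutes the lifted cells freely, so the cellular chain groups $C_i$ are free $\mathbb{Z}\Gamma$-modules, and
\[
0\to\mathbb{Z}\to C_{2k-1}\to\dots\to C_0\to\mathbb{Z}\to0
\]
is exact, where the left $\mathbb{Z}$ is $H_{2k-1}(\Sigma)$. Split this sequence into $2k$ short exact sequences with middle terms $C_i$. By (T2) their connecting homomorphisms are isomorphisms, and the composition is an isomorphism $\partial:\hat H^i(\Gamma;\mathbb{Z})\to\hat H^{i+2k}(\Gamma;\mathbb{Z})$ for every $i$. By (T3), $\partial(x)=\partial(1\cup x)=\partial(1)\cup x$. Surjectivity onto degree $0$ gives $y$ with $\partial(1)\cup y=1$, so $\partial(1)$ is a unit of degree $2k$. The case $i=0$ and (T1) give the last claim.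

(b) Multiplication by a unit of degree $2$ gives $\hat H^2(\Gamma;\mathbb{Z})\cong\hat H^0(\Gamma;\mathbb{Z})=\mathbb{Z}/|\Gamma|$. On the other hand, $H^2(\Gamma;\mathbb{Z})\cong\operatorname{Hom}(\Gamma,\mathbb{Q}/\mathbb{Z})$ is the dual of the abelianization $\Gamma^{ab}$, hence isomorphic to it. So $\Gamma^{ab}$ is cyclic of order $|\Gamma|$, and $\Gamma=\Gamma^{ab}$.
\end{proof}

\subsection*{Fixed sets of tori}
We recall three facts about a smooth action of a compact Lie group on a closed manifold. There is an invariant Riemannian metric; there are finitely many conjugacy classes of isotropy groups; and the components of the fixed set $\operatorname{Fix}(C)$ of a subgroup $C$ are closed submanifolds with $T_x\operatorname{Fix}(C)=(T_x\Sigma)^C$. Smith's theorem says that if a finite $\ell$-group, $\ell$ prime, acts smoothly on a closed manifold with the $\mathbb{F}_\ell$-homology of a sphere, then its fixed set is empty or has the $\mathbb{F}_\ell$-homology of $S^j$ for some $j\ge0$. It gives information at one prime only; we apply it at all primes to the same set.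

\begin{lemma}\label{lem:smith}
Let a torus $C$ act smoothly on an integral homology sphere $\Sigma$ of odd dimension. Then $\operatorname{Fix}(C)$ is empty or an integral homology sphere of odd dimension.
\end{lemma}

\begin{proof}
Let $\operatorname{Fix}(C)\ne\emptyset$ and choose an invariant metric. Choose an element of the Lie algebra of $C$ that generates a dense one-parameter subgroup. It induces a skew-symmetric endomorphism $\Lambda$ of the normal bundle of each component of $\operatorname{Fix}(C)$. A vector in the kernel of $\Lambda$ is fixed by $C$, hence tangent to $\operatorname{Fix}(C)$; so $\Lambda$ is invertible, and $\Lambda(-\Lambda^2)^{-1/2}$ is a complex structure on the normal bundle. Thus each component has even codimension, hence odd dimension, and it is orientable because $\Sigma$ is orientable.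

Let $\ell$ be a prime and $C[\ell^e]$ the $\ell^e$-torsion subgroup of $C$. These subgroups increase and have dense union, so a proper closed subgroup of $C$ does not contain $C[\ell^e]$ for large $e$. As $C$ is abelian, it has finitely many isotropy groups, so for large $e$ the group $C[\ell^e]$ lies in no proper isotropy group, and $\operatorname{Fix}(C[\ell^e])=\operatorname{Fix}(C)$. By Smith's theorem, $\operatorname{Fix}(C)$ has the $\mathbb{F}_\ell$-homology of some $S^j$. Each component is closed, orientable and of positive dimension, so it has nonzero $\mathbb{F}_\ell$-homology in its top degree. Hence $j\ge1$, the set $\operatorname{Fix}(C)$ is connected, and $j$ equals its dimension. For $0<i<j$ the group $H_i(\operatorname{Fix}(C);\mathbb{Z})\otimes\mathbb{F}_\ell$ injects into $H_i(\operatorname{Fix}(C);\mathbb{F}_\ell)=0$ by universal coefficients. This holds for every prime $\ell$ and the groups are finitely generated, so they vanish.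
\end{proof}

\subsection*{The induction}
An action is \emph{almost effective} if its kernel is finite.

\begin{proposition}\label{prop:ind}
Let $\Sigma$ be an integral homology sphere of dimension $2k-1\ge1$. Let a finite group $\Gamma$ act freely and smoothly on $\Sigma$, and let a torus $S$ of rank $r$ act smoothly and almost effectively on $\Sigma$, commuting with $\Gamma$. Then $r\,d(\Gamma)\le k$.
\end{proposition}

\begin{proof}
Write $d=d(\Gamma)$ and induct on $r$. By Lemma~\ref{lem:period}(a), $k$ is a positive multiple of $d$, which settles $r\le1$. Let $r\ge2$.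

\emph{Step 1: some circle $C_0\subset S$ has a fixed point.} Otherwise all isotropy groups of $S$ are finite. There are finitely many, so we can choose a prime $\ell$ dividing none of their orders. Since $r\ge2$, there is a subgroup $\mathbb{Z}_\ell\times\mathbb{Z}_\ell\subset S$; it meets every isotropy group trivially, so it acts freely. Lemma~\ref{lem:period}(a) gives $H^{2k}(\mathbb{Z}_\ell\times\mathbb{Z}_\ell;\mathbb{Z})\cong\mathbb{Z}/\ell^2$. But $H^i(\mathbb{Z}_\ell;\mathbb{Z})$ is $\mathbb{Z}$ for $i=0$ and is $0$ or $\mathbb{Z}/\ell$ for $i>0$. By the K\"unneth formula, the cohomology of the product in positive degree is a direct sum of tensor and torsion products, each annihilated by $\ell$. This is a contradiction.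

The circle $C_0$ may be a wasteful choice, because a larger torus can act trivially on its fixed set. For the diagonal torus on $S^5\subset\mathbb{C}^3$, the circle $\{(1,t,t)\}$ fixes only a great circle, on which the $2$-torus $\{(1,t,u)\}$ acts trivially, whereas $\{(1,1,u)\}$ fixes $S^3$. The next step makes this correction in general.

\emph{Step 2: there is a circle $C\subset S$ with $\operatorname{Fix}(C)\ne\emptyset$ such that $S/C$ acts almost effectively on $\operatorname{Fix}(C)$.} Let $N\supset C_0$ be the identity component of the kernel of the action of $S$ on $\operatorname{Fix}(C_0)$, a torus of rank $s\ge1$. Fix $x\in\operatorname{Fix}(C_0)$ and an invariant metric. An element of $N$ acting trivially on $T_x\Sigma$ is an isometry of the connected manifold $\Sigma$ with trivial value and differential at $x$, so it acts trivially on $\Sigma$. Hence the representation of $N$ on $T_x\Sigma$ has finite kernel. It is a sum of a trivial part and of planes on which $N$ acts through characters $N\to S^1$, the weights. Since the kernel is finite, there are $s$ weights $w_1,\dots,w_s$ with linearly independent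 differentials. Let $C$ be the identity component of $H=\ker w_1\cap\dots\cap\ker w_{s-1}$, a circle in $N$; for $s=1$ this means $C=N=C_0$. Then $\operatorname{Fix}(C)\supset\operatorname{Fix}(C_0)$, because $N$ acts trivially on $\operatorname{Fix}(C_0)$. Let $N'\supset C$ be the identity component of the kernel of $S$ on $\operatorname{Fix}(C)$. It acts trivially on $\operatorname{Fix}(C_0)$, so $N'\subset N$. The planes of $w_1,\dots,w_{s-1}$ are fixed by $C$, so they lie in $T_x\operatorname{Fix}(C)$, on which $N'$ acts trivially. Hence $N'\subset H$, and $N'=C$.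

\emph{Step 3: conclusion.} By Lemma~\ref{lem:smith}, $\operatorname{Fix}(C)$ is an integral homology sphere of some dimension $2k'-1\ge1$. We have $k'<k$, since otherwise $\operatorname{Fix}(C)$ would be open and closed in $\Sigma$ and $C$ would act trivially. The group $\Gamma$ commutes with $C$, so it preserves $\operatorname{Fix}(C)$ and acts freely on it. The induction hypothesis for the torus $S/C$ of rank $r-1$ gives $k'\ge(r-1)d$. By Lemma~\ref{lem:period}(a), $d$ divides both $k$ and $k'$, so $k-k'\ge d$. Thus $k\ge rd$.
\end{proof}

\subsection*{Proof of the bound in Theorem~\ref{thm:B}(ii)}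
Let $\Gamma=\pi_1(M)$ be finite, let the universal cover $\tilde M$ be an integral homology sphere, and let $T^r=\mathbb{R}^r/\mathbb{Z}^r$ act smoothly and effectively on $M$. The $r$ commuting vector fields that generate the action lift to commuting $\Gamma$-invariant vector fields on the closed manifold $\tilde M$. Their flows define an action of $\mathbb{R}^r$ on $\tilde M$ that commutes with $\Gamma$ and covers the action on $M$. The lattice $\mathbb{Z}^r$ acts trivially on $M$, hence by deck transformations on $\tilde M$. The kernel $\Lambda'$ of the resulting homomorphism $\mathbb{Z}^r\to\Gamma$ has finite index, which is where finiteness of $\Gamma$ enters, so $\mathbb{R}^r/\Lambda'$ is a torus of rank $r$ acting on $\tilde M$. An element acting trivially on $\tilde M$ acts trivially on $M$, so it lies in the finite group $\mathbb{Z}^r/\Lambda'$.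

Proposition~\ref{prop:ind} with $k=m$ gives $r\,d(\Gamma)\le m$, and $d(\Gamma)\mid m$ by Lemma~\ref{lem:period}(a). If $\Gamma$ is not cyclic, then $d(\Gamma)\ge2$ by Lemma~\ref{lem:period}(b). A divisor of $m$ that is at least $2$ is at least $p$, so $r\le m/d(\Gamma)\le m/p$. This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{FRW} Frank, Rong and Wang, 2013.

\bibitem{GS} Grove and Searle, 1994.

\bibitem{Rong} Rong, 2005.

\bibitem{talk} \emph{Non-Cyclic Fundamental Groups And The Grove Symmetry Program}, \texttt{https://ltkennar.expressions.syr.edu/wp-content/uploads/2021/05/pi1\_talk.pdf}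

\end{thebibliography}
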